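# Minimal covers of non-principal arithmetical numberings

## Minimal covers exist exactly above the non-principal numberings

**Theorem A.** Let $n\ge 2$. Every non-principal $\Sigma^0_n$-computable numbering $\nu$ of a family $\mathcal A$ (principal or not) has a minimal cover. Since a principal numbering has no cover at all, a $\Sigma^0_n$-computable numbering ($n\ge2$) has a minimal cover if and only if it is not principal.

Let us unpack this. Throughout, $n\ge 2$ is fixed.

**Definition (numberings).** Let $\mathcal A$ be a family of $\Sigma^0_n$ subsets of $\mathbb N$. A $\Sigma^0_n$-computable numbering of $\mathcal A$ is a surjection $\nu:\mathbb N\to\mathcal A$ with $\{\langle x,m\rangle : x\in\nu(m)\}\in\Sigma^0_n$. The family is $\Sigma^0_n$-computable if it has such a numbering.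

**Definition (reducibility).** For numberings $\alpha,\beta$ of $\mathcal A$, $\alpha\le\beta$ means $\alpha=\beta\circ f$ for some computable function $f$. We write $\alpha<\beta$ if $\alpha\le\beta$ and $\beta\not\le\alpha$, and $\alpha\equiv\beta$ if $\alpha\le\beta$ and $\beta\le\alpha$. The $\equiv$-classes of $\Sigma^0_n$-computable numberings of $\mathcal A$, ordered by $\le$, form the Rogers semilattice of $\mathcal A$.

Note the gap between the two sources of effectivity. The numbering may be as complicated as $\Sigma^0_n$, but the function $f$ that translates indices must be computable with no oracle.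

**Definition (principal).** A $\Sigma^0_n$-computable numbering $\pi$ of $\mathcal A$ is principal if $\alpha\le\pi$ for every $\Sigma^0_n$-computable numbering $\alpha$ of $\mathcal A$. A family is principal if it has a principal $\Sigma^0_n$-computable numbering.

**Definition (minimal cover).** A minimal cover of $\nu$ is a $\Sigma^0_n$-computable numbering $\beta$ of $\mathcal A$ with $\nu<\beta$, such that no $\Sigma^0_n$-computable numbering $\gamma$ of $\mathcal A$ satisfies $\nu<\gamma<\beta$.

If $\nu$ is principal, then every $\beta$ satisfies $\beta\le\nu$, so $\nu<\beta$ never happens. That is the easy half of the equivalence in Theorem A. The question as posed in "On Non-Principal Arithmetical Numberings And Families" (http://vixra.org/pdf/2312.0087v1.pdf) concerns a non-principal numbering $\nu$ of a principal family: must $\nu$ have a minimal cover? The known result quoted with the question is that every $\Sigma^0_n$-computable numbering of a $\Sigma^0_n$-computable non-principal family has one. Theorem A answers yes. Its proof never asks whether the family is principal, so it proves the quoted result again along the way.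

The method gives more. To state it, call $\mu:\mathbb N\to\mathcal A$ a *map* if $\{\langle y,x\rangle : y\in\mu(x)\}\in\Sigma^0_n$; a map is a numbering except that it need not be onto. We use $\le$ for maps as for numberings, and put
$$(\nu\oplus\mu)(2x)=\nu(x),\qquad(\nu\oplus\mu)(2x+1)=\mu(x).$$
This is a $\Sigma^0_n$-computable numbering of $\mathcal A$ whenever $\nu$ is one and $\mu$ is a map. Likewise for a finite set $D=\{k_1<\dots<k_s\}$ of indices, $\nu\oplus\bigoplus_{k\in D}\mu_k$ has the value $\nu(x)$ at $(s+1)x$ and the value $\mu_{k_i}(x)$ at $(s+1)x+i$. For $D=\emptyset$ it is $\nu$.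

**Theorem B.** Let $n\ge2$ and let $\nu$ be a non-principal $\Sigma^0_n$-computable numbering of any family $\mathcal A$. There are maps $\mu_1,\mu_2,\dots$ such that, with $\beta_D:=\nu\oplus\bigoplus_{k\in D}\mu_k$ for finite $D\subseteq\{1,2,\dots\}$:

1. each $\beta_{\{k\}}$ is a minimal cover of $\nu$, and these are pairwise incomparable;
2. $\beta_D\le\beta_{D'}\iff D\subseteq D'$;
3. every $\Sigma^0_n$-computable numbering $\gamma$ of $\mathcal A$ with $\nu\le\gamma\le\beta_D$ is equivalent to $\beta_{D'}$ for some $D'\subseteq D$.

Thus every non-principal $\nu$ has infinitely many pairwise incomparable minimal covers, and every finite Boolean algebra is isomorphic to an interval $[\nu,\beta]$ of the Rogers semilattice of $\mathcal A$ with bottom $\nu$.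

The last sentence follows from the three items: by (2) and (3), $D'\mapsto\beta_{D'}$ is an order isomorphism from the subsets of $D$ onto the interval $[\nu,\beta_D]$, and $|D|$ is arbitrary.

## One and two sets: many-one degrees

If $\mathcal A$ has one element, there is only one numbering and it is principal, so the theorem says nothing.

Let $\mathcal A=\{\emptyset,\{0\}\}$. A numbering or map $\nu$ is determined by $X_\nu=\{m:0\in\nu(m)\}$. The set $\{\langle x,m\rangle:x\in\nu(m)\}$ equals $\{\langle 0,m\rangle:m\in X_\nu\}$, so maps correspond exactly to $\Sigma^0_n$ sets, and numberings to $\Sigma^0_n$ sets other than $\emptyset$ and $\mathbb N$. Moreover $\alpha\le\beta$ means $X_\alpha\le_m X_\beta$. The principal numberings are those with $X_\nu$ $m$-complete for $\Sigma^0_n$, so this is a principal family. Theorem A specializes to this: if $X\ne\emptyset,\mathbb N$ is $\Sigma^0_n$ and not $m$-complete for $\Sigma^0_n$, there is a $\Sigma^0_n$ set $Y$ with $X<_mY$ and no $\Sigma^0_n$ set strictly between them.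

The simplest non-principal numbering here has $X_\nu=\{0\}$, or any other computable set besides $\emptyset,\mathbb N$. A minimal cover of it is a minimal noncomputable $\Sigma^0_n$ $m$-degree. We shall exhibit one by hand once we have a criterion.

The first cover that comes to mind is $\nu\oplus\alpha$, where $\alpha$ is a $\Sigma^0_n$-computable numbering with $\alpha\not\le\nu$. It lies strictly above $\nu$, but it need not be minimal. Let $X_\nu=\{0\}$, let $X_\alpha$ be $m$-complete for $\Sigma^0_n$, and let $M$ be a noncomputable c.e. set with associated map $\mu_M$. Then $\nu<\nu\oplus\mu_M$ because $M$ is not computable, and $\nu\oplus\mu_M\le\nu\oplus\alpha$ because $\nu\oplus\alpha$ is principal. Finally $\nu\oplus\alpha\not\le\nu\oplus\mu_M$, since otherwise the complete set $X_\alpha$ would be $m$-reducible to a c.e. set, and all $\Sigma^0_n$ sets would be c.e., which is false for $n\ge2$. So the second summand has to be built with care.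

## Oracle, stages, and reductions on a set

Put $O=\emptyset^{(n-1)}$. By Post's theorem $\Sigma^0_n$ means c.e. in $O$, and $\emptyset'\le_TO$ because $n\ge2$. These two facts are all that is used, so everything below holds verbatim for any oracle $O\ge_T\emptyset'$, with "c.e. in $O$" in place of $\Sigma^0_n$.

From now on $\nu$ is a $\Sigma^0_n$-computable non-principal numbering of $\mathcal A$, and $\alpha$ is a fixed $\Sigma^0_n$-computable numbering of $\mathcal A$ with $\alpha\not\le\nu$. It exists because $\nu$ is not principal. Fix $O$-computable enumerations by finite stages; $\nu(m)[s]$ and $\alpha(m)[s]$ denote the finite parts enumerated by stage $s$. They increase with $s$, so membership of a given $a$ eventually takes its final value.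

All the maps we build are *presented*: for each $x$ we find, computably in $O$, a type ($\nu$ or $\alpha$) and an index $c$, and declare $\mu(x)=\nu(c)$ or $\mu(x)=\alpha(c)$ accordingly. Such a $\mu$ is a map. We write $\mu(x)[s]$ for $\nu(c)[s]$ or $\alpha(c)[s]$. The numbering $\nu$ itself is presented, with type $\nu$ and index $x$ at $x$. If $\mu$ is presented, so is $\nu\oplus\mu$.

**Definition (reduction on a set).** For $D\subseteq\mathbb N$, "$\mu\le\nu$ on $D$" means that there is a partial computable $p$ with $D\subseteq\operatorname{dom}p$ and $\mu(x)=\nu(p(x))$ for all $x\in D$. The same phrase is used for $\lambda\circ\psi$, where $\lambda$ is a map and $\psi$ is partial computable and defined on $D$.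

For instance, in the two-element family with $X_\nu=\{0\}$, $\mu\le\nu$ on $D$ says that some partial computable function defined on $D$ correctly decides membership in $X_\mu$ on $D$.

Two closure facts are used constantly. First, if $\mu\le\nu$ on $D$ and $F$ is finite, then $\mu\le\nu$ on $D\cup F$: since $\nu$ is onto $\mathcal A$, for each $x\in F$ there is $c_x$ with $\nu(c_x)=\mu(x)$, and a finite table records them. We call this *patching*. Second, if $\mu\le\nu$ on two computable sets $D_1,D_2$ via $p_1,p_2$, then $\mu\le\nu$ on $D_1\cup D_2$: use $p_1$ on $D_1$ and $p_2$ elsewhere.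

Let $\langle z,j\rangle=\frac12(z+j)(z+j+1)+j$, a computable bijective pairing which is strictly increasing in each argument and satisfies $\langle z,j\rangle\ge j$. Let $(N)_0$ be the first component of $N$, so $N\mapsto(N)_0$ takes each value infinitely often. As usual $\varphi_e$ is the $e$-th partial computable function and $W_e$ the $e$-th c.e. set.

## A dichotomy over c.e. sets that forces minimality

What must $\mu$ satisfy in order that nothing lies strictly between $\nu$ and $\nu\oplus\mu$? A numbering $\gamma$ below $\nu\oplus\mu$ uses only some of the $\mu$-indices, and the indices used form a c.e. set $W$. So each c.e. $W$ should be either harmless (on $W$, $\mu$ reduces to $\nu$) or so rich that all of $\mu$ can be recovered from it.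

**Lemma 1.** Let $\mu$ be a map such that

1. $\mu\not\le\nu$;
2. for every c.e. $W$ there is a computable $R$ with $\mu\le\nu$ on $\mathbb N\setminus R$, and either $R\subseteq W$ or $R\cap W$ finite.

Then for every c.e. $W$, either (a) $\mu\le\nu$ on $W$, or (b) there are a computable set $R\subseteq W$ and a computable $g$ with $\mu(x)=\nu(g(x))$ for all $x\notin R$. Moreover $\nu\oplus\mu$ is a minimal cover of $\nu$.

*Proof.*

**Step 1: the dichotomy.** We derive (a) or (b) from condition 2. If $R\cap W$ is finite, then $W\subseteq(\mathbb N\setminus R)\cup(R\cap W)$, and patching gives (a). If $R\subseteq W$ and $\mu\le\nu$ on $\mathbb N\setminus R$ via $p$, let $g(x)=p(x)$ for $x\notin R$ and $g(x)=0$ for $x\in R$. As $R$ is computable, $g$ is computable, and (b) holds.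

**Step 2: minimality.** We show that any $\gamma$ between $\nu$ and $\beta=\nu\oplus\mu$ is equivalent to one of them; this step uses only condition 1 and the dichotomy. Clearly $\nu\le\beta$, and $\beta\not\le\nu$ because $\mu\le\beta$ and $\mu\not\le\nu$. Let $\gamma$ be a $\Sigma^0_n$-computable numbering of $\mathcal A$ with $\nu=\gamma\circ q$ and $\gamma=\beta\circ h$, where $q,h$ are computable. Put $W=\{x:2x+1\in\operatorname{rng}h\}$, a c.e. set.

Suppose (a) holds via $p$. Then $\gamma\le\nu$. Given $m$, if $h(m)=2x$ output $x$; if $h(m)=2x+1$, then $x\in W$, so $p(x)$ is defined, and we output $p(x)$. In the second case $\gamma(m)=\mu(x)=\nu(p(x))$.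

Suppose (b) holds. Then $\beta\le\gamma$. We have $\beta(2x)=\nu(x)=\gamma(q(x))$. For $\beta(2x+1)=\mu(x)$, decide whether $x\in R$. If $x\notin R$, then $\mu(x)=\nu(g(x))=\gamma(q(g(x)))$. If $x\in R\subseteq W$, a search finds $m$ with $h(m)=2x+1$, and $\mu(x)=\gamma(m)$.

Hence no $\gamma$ satisfies $\nu<\gamma<\beta$. $\square$

Here is the promised case by hand. Let $\mathcal A=\{\emptyset,\{0\}\}$ and $X_\nu=\{0\}$. Let $M$ be a maximal set, which exists by Friedberg's theorem: $M$ is c.e. and coinfinite, and every c.e. $V\supseteq M$ has $V\setminus M$ finite or $\mathbb N\setminus V$ finite. Let $X_\mu=M$. A maximal set is not computable, so $\mu\not\le\nu$. Given a c.e. set $W$, apply maximality to $V=W\cup M$. If $V\setminus M=W\setminus M$ is finite, then on $W$ the answer "yes" to "$x\in M$?" is correct up to finitely many exceptions, so (a) holds. If $V$ is cofinite, enumerate $W$ and $M$ side by side; let $R$ be the set of numbers that appear first in $W$, and $R'$ the set of those that appear first in $M$. These are disjoint c.e. sets with cofinite union, hence computable. We have $R\subseteq W$, and off $R$ the answer "yes" is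 correct up to finitely many exceptions, so (b) holds. By Step 2, $\nu\oplus\mu$ is a minimal cover of $\nu$.

For a general $\nu$ the analogue of "$M$ is not computable" is the hard part: we must make $\mu\not\le\nu$ while $\nu$ may itself be as complicated as a non-principal numbering can be.

## Why one witness, and then a fixed default value, are not enough

We need, for each $e$: if $\varphi_e$ is total, then $\mu(y)\ne\nu(\varphi_e(y))$ for some $y$.

The direct approach reserves one witness $y$ for $e$, computes $c=\varphi_e(y)$, and picks for $\mu(y)$ a member of $\mathcal A$ other than $\nu(c)$. This stops at once: from $c$ we cannot find, using $O$, an index of a set different from $\nu(c)$. In the two-element family, suppose an $O$-computable function gave, for each $c$, a type and an index of a value different from $\nu(c)$. Then $c\notin X_\nu$ if and only if $0$ enters that value, so the complement of $X_\nu$ would be c.e. in $O$, and $X_\nu\le_TO$. By the Friedberg–Muchnik theorem relative to $O$ there is a set $X$ c.e. in $O$ with $X\not\le_TO$ and $O'\not\le_TX\oplus O$. Such an $X$ is not $m$-complete for $\Sigma^0_n$, so the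 numbering with $X_\nu=X$ is non-principal, and for it the direct approach has no uniform choice of value.

The next approach uses the only fact we have, $\alpha\not\le\nu$, and lets a hypothetical equality $\mu=\nu\circ\varphi_e$ turn into a reduction of $\alpha$. Reserve infinitely many positions, and write $\alpha(z)$ into a position only while $\mu$ and $\nu\circ\varphi_e$ appear to agree on a growing initial part. If agreement breaks down, we write only finitely often. If it never breaks down, every $\alpha(z)$ gets written somewhere. The value of $\mu$ at a position must be declared at once, and agreement may become visible only after a position has been passed. So each $z$ needs infinitely many chances $x_{z,0},x_{z,1},\dots$, and a position at which we do not write needs a default value, say $\nu(0)$.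

Suppose now that $\mu=\nu\circ\varphi_e$. Then for each $z$ there is $j(z)$ with $\alpha(z)=\mu(x_{z,j(z)})=\nu(\varphi_e(x_{z,j(z)}))$. This is where the approach stops: whether we write at $x_{z,j}$ is decided using $O$, so $j(z)$ is found from $O$, and we get only $\alpha=\nu\circ f$ with $f\le_TO$. That contradicts nothing. For example, in the two-element family let $X_\nu=\{0\}$ and $X_\alpha=\emptyset'$. Then $\alpha\not\le\nu$, but $\alpha=\nu\circ f$ with $f(z)=0$ for $z\in\emptyset'$ and $f(z)=1$ otherwise, and $f\le_T\emptyset'\le_TO$.

The way past this point is to change the default value. At an unwritten position $x_{z,j}$ put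
$$\mu(x_{z,j})=\nu(\varphi_e(x_{z,j+1})),$$
the value that $\varphi_e$ predicts for the next position in the row of $z$. If all predictions are correct, the right side equals $\mu(x_{z,j+1})$, so the value travels from right to left along the row. The $\alpha(z)$ written at an unknown place $j(z)$ arrives at a fixed, computable place of the row, and $\alpha\le\nu$ follows. If instead we write only finitely often, then on almost all positions $\mu$ is given by a computable index $\varphi_e(x_{z,j+1})$, so $\mu\le\nu$ on the reserved set. This second outcome is what condition 2 of Lemma 1 will need.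

## The coding rule

We isolate the strategy for one requirement, in a form general enough for both theorems: $\nu\circ\varphi_e$ is replaced by $\lambda\circ\psi$.

**Definition (coding rule).** Let $p$ be a partial computable, strictly increasing function whose domain is an initial segment of $\mathbb N$, let $\psi$ be partial computable, let $\lambda$ be a presented map, and let $L\subseteq\operatorname{rng}p$ be an $O$-decidable set. The coding rule with data $(p,\psi,\lambda,L)$ defines $\mu(x)$ for $x\in L$ by recursion on $x$. Let $x=p(\langle z,j\rangle)\in L$, and let $C(x)$ say that $p(i)$ and $\psi(p(i))$ are defined for all $i\le\langle z,j+1\rangle$.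

If $C(x)$ fails, $\mu(x)=\nu(0)$, and $x$ is not coded.

If $C(x)$ holds, let $N$ be the number of coded $y<x$ in $L$, and $b$ the largest such $y$ ($b=0$ if there is none). Call $x$ *coded* if $z=(N)_0$ and
$$\text{for all } y\in L \text{ with } y\le b,\ y<x, \text{ and all } a\le b:\qquad a\in\mu(y)[x]\iff a\in\lambda(\psi(y))[x].\tag{1}$$
If $x$ is coded, $\mu(x)=\alpha(z)$. If $C(x)$ holds and $x$ is not coded, $\mu(x)=\lambda\big(\psi(p(\langle z,j+1\rangle))\big)$.

Everything here can be carried out with $O$. The condition $C(x)$ is a finite sequence of convergence questions, which $\emptyset'$ answers. In (1), $y=p(i)$ with $i<\langle z,j\rangle<\langle z,j+1\rangle$ since $p$ is strictly increasing, so $\psi(y)$ is defined by $C(x)$; and (1) concerns finitely many memberships in finite sets given by $O$. So the declared values have the form $\nu(c)$ or $\alpha(c)$ with type and $c$ found from $O$.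

As an illustration take the two-element family, $X_\nu=\{0\}$, $X_\alpha$ complete for $\Sigma^0_n$, $p=\mathrm{id}$, $L=\mathbb N$, $\lambda=\nu$, and $\psi$ constantly $1$, so that $\lambda(\psi(y))=\nu(1)=\emptyset$ always. At $x=0=\langle0,0\rangle$ we have $N=0$, $(0)_0=0$, and (1) is vacuous, so $0$ is coded and $\mu(0)=\alpha(0)$. At $x=1=\langle1,0\rangle$ we have $N=1$, $(1)_0=1$, $b=0$, and (1) asks whether $0\in\alpha(0)[1]$ is false; if so, $1$ is coded and $\mu(1)=\alpha(1)$. Coding goes on only while the coded values look empty. If it went on forever, every $z$ would be used, among them some $z\in X_\alpha$; once $0$ has appeared in that $\alpha(z)$ and a further position has been coded, (1) fails at every later position. So coding stops, and every other position has the value $\nu(1)=\emptyset$.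

**Lemma 2 (coding).** Let $p$ be total, $P=\operatorname{rng}p$, and $P\setminus L$ finite, and let the map $\mu$ obey the coding rule with data $(p,\psi,\lambda,L)$ on $L$. Assume further:
$$\text{if }\psi\text{ is defined on all of }P,\text{ then }\lambda\circ\psi\le\nu\text{ on }P.\tag{2}$$
Then (1°) $\mu\le\nu$ on $P$; (2°) if $\psi$ is total, there is $y\in L$ with $\mu(y)\ne\lambda(\psi(y))$.

*Proof.* Note that $P$ is computable and $p(i)\ge i$ for all $i$, because $p$ is total, computable and strictly increasing. Fix $x_0$ such that every $x\in P$ with $x\ge x_0$ is in $L$.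

**Step 1: the case of an undefined $\psi$.** We dispose of the case that $\psi(p(i_0))$ is undefined for some $i_0$. Then $C(x)$ fails for all $x=p(\langle z,j\rangle)\in L$ with $\langle z,j\rangle\ge i_0$, so $\mu(x)=\nu(0)$ for almost all $x\in P$. Patching gives (1°), and (2°) is vacuous.

From now on $\psi$ is defined on all of $P$. Then $C(x)$ holds for all $x\in L$. By (2) fix a partial computable $t$, defined on $P$, with $\lambda(\psi(x))=\nu(t(x))$ for $x\in P$.

**Step 2: infinite coding forces agreement.** We show: (A) if infinitely many $x\in L$ are coded, then $\mu(y)=\lambda(\psi(y))$ for every $y\in L$. Suppose $a$ lies in exactly one of $\mu(y),\lambda(\psi(y))$. Choose a coded $b_0\ge\max(a,y)$ and a stage $s_0$ from which on the membership of $a$ in both sets has its final value. Let $x>\max(s_0,b_0)$ be coded. The number $b$ at $x$ satisfies $b\ge b_0$, so (1) covers the pair $(y,a)$, and it fails there because stage $x$ shows the final values. So $x$ is not coded, a contradiction.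

**Step 3: agreement forces infinite coding.** We show: (B) if $\mu(y)=\lambda(\psi(y))$ for all $y\in L$, then infinitely many elements of $L$ are coded. Suppose exactly $N$ are, the largest being $b$ ($b=0$ if there is none). With this $b$, (1) concerns finitely many pairs $(y,a)$; for each of them the two memberships have equal final values, so (1) holds for all large $x$. Let $z=(N)_0$. For large $j$ the position $x=p(\langle z,j\rangle)$ satisfies $x\ge j\ge x_0$, so it is in $L$; it exceeds $b$, so the rule uses exactly this $N$ and $b$; and (1) holds at it. So it is coded for all large $j$, a contradiction.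

**Step 4: coding is finite.** We show: (C) only finitely many elements of $L$ are coded. This is where $\alpha\not\le\nu$ enters. Suppose infinitely many are coded. At the coded positions, taken in increasing order, $N$ is $0,1,2,\dots$, so every $z$ equals $(N)_0$ infinitely often: for each $z$ there are infinitely many $j$ with $p(\langle z,j\rangle)$ coded. Fix $z$ and put $y_j=p(\langle z,j\rangle)$. For $j\ge x_0$ we have $y_j\ge\langle z,j\rangle\ge j\ge x_0$, so $y_j\in L$. Let $j'\ge x_0$ be least with $y_{j'}$ coded. For $x_0\le j<j'$, $y_j$ is in $L$ and not coded, so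
$$\mu(y_j)=\lambda(\psi(y_{j+1}))=\mu(y_{j+1}),$$
the first equality by the rule and the second by (A), since $y_{j+1}\in L$. Using (A) once more at $y_{x_0}$,
$$\lambda\big(\psi(p(\langle z,x_0\rangle))\big)=\mu(y_{x_0})=\mu(y_{j'})=\alpha(z).\tag{3}$$
Although $j'$ depends on $z$ in a noncomputable way, the left side of (3) does not mention $j'$. Hence $\alpha(z)=\nu\big(t(p(\langle z,x_0\rangle))\big)$ for all $z$, and $z\mapsto t(p(\langle z,x_0\rangle))$ is total computable. So $\alpha\le\nu$, a contradiction.

**Step 5: conclusion.** We read off both claims. By (C), for almost all $x=p(\langle z,j\rangle)\in P$ we have $x\in L$ and $x$ uncoded, hence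
$$\mu(x)=\lambda\big(\psi(p(\langle z,j+1\rangle))\big)=\nu\big(t(p(\langle z,j+1\rangle))\big).$$
From $x\in P$ one computes $z,j$ and then this index, so patching gives (1°). If $\mu(y)=\lambda(\psi(y))$ held for all $y\in L$, then (B) would contradict (C). This is (2°). $\square$

For Theorem A we shall take $\lambda=\nu$; then (2) is trivial with $t=\psi$. For Theorem B the whole difficulty will be to secure (2).

## A tree of nested computable sets

We have two tasks: place one copy of the coding rule for each $e$, and meet condition 2 of Lemma 1 for each $W_e$. For the second task we keep a decreasing sequence of infinite computable sets $R$, and pass to a subset of $W_e$ if $W_e$ meets the present set suitably in an infinite set. Whether it does is not decidable from $O$ in general, so we guess along a binary tree.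

**Definition (greedy listing).** For a c.e. set $C$ with a given enumeration, let $r(0)$ be the first element enumerated, and $r(i+1)$ the first element of $C$ found that exceeds $r(i)$.

Then $r$ is partial computable and strictly increasing, with domain an initial segment. It is total if $C$ is infinite and has finite domain if $C$ is finite. For instance, if $C$ is enumerated as $5,2,7,3,9,\dots$, the listing begins $5,7,9$ and skips $2$ and $3$. If $r$ is total, its range is an infinite computable subset of $C$.

**Definition (the sets $R_\sigma,P_\sigma,Q_\sigma$).** For $\sigma\in2^{<\omega}$ we define, uniformly, partial computable strictly increasing functions $r_\sigma$ with domain an initial segment, and $R_\sigma=\operatorname{rng}r_\sigma$. Let $r_\emptyset(i)=i$. For $|\sigma|=e$ put $p_\sigma(i)=r_\sigma(2i)$ and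
$$P_\sigma=\{r_\sigma(2i)\}_i,\quad Q_\sigma=\{r_\sigma(2i+1)\}_i,\quad r_{\sigma0}(i)=r_\sigma(2i+1),\quad r_{\sigma1}=\text{greedy listing of }Q_\sigma\cap W_e.$$

So $P_\sigma$ is the half spent on the $e$-th copy of the coding rule and $Q_\sigma$ the half passed on. We have $R_{\sigma0}=Q_\sigma$ and $R_{\sigma1}\subseteq Q_\sigma\cap W_e$, so $R_{\sigma i}\subseteq Q_\sigma\subseteq R_\sigma$. Also $\min R_\sigma\ge|\sigma|$ if $R_\sigma\ne\emptyset$, by induction: every element of $Q_\sigma$ is at least $r_\sigma(1)>r_\sigma(0)=\min R_\sigma$.

*True path.* Let $f(e)=1$ if and only if $Q_{f\restriction e}\cap W_e$ is infinite. By induction every $r_{f\restriction e}$ is total, so $R_{f\restriction e}$, $P_{f\restriction e}$, $Q_{f\restriction e}$ are infinite computable sets.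

*Approximation.* Let $f_x(e)=1$ if and only if $r_{(f_x\restriction e)1}(x)\downarrow$. This is a recursion on $e$, and $f_x(e)$ is computable from $\emptyset'$ in $x,e$. For each $e$,
$$f_x\restriction e=f\restriction e\quad\text{for all sufficiently large }x.\tag{4}$$
For $e=0$ this is trivial. For the step let $\sigma=f\restriction e$ and let $x$ be so large that $f_x\restriction e=\sigma$. Then $f_x(e)=1$ if and only if $r_{\sigma1}(x)\downarrow$. If $f(e)=1$, $r_{\sigma1}$ is total, so $f_x(e)=1$. If $f(e)=0$, $r_{\sigma1}$ has finite domain, so $f_x(e)=0$ for large $x$.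

*Assignment.* Since $r_\sigma(i)\ge i$, $x\in R_\sigma$ means that $r_\sigma(i)\downarrow=x$ for some $i\le x$, so it is decidable from $\emptyset'$. Given $x$, the sets $R_{f_x\restriction e}$ decrease with $e$, $x\in R_\emptyset$, and $x\notin R_\sigma$ for $|\sigma|>x$. So there is a unique $e$ with $x\in R_{f_x\restriction e}\setminus R_{f_x\restriction(e+1)}$. If $x\in P_{f_x\restriction e}$, we say that $x$ is *assigned to* $\sigma=f_x\restriction e$; otherwise $x$ is *dropped*. Then
$$x\text{ is assigned to }\sigma\iff f_x\restriction|\sigma|=\sigma\text{ and }x\in P_\sigma.\tag{5}$$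
The direction from left to right is the definition. Conversely, $x\in P_\sigma\subseteq R_\sigma$ implies $x\notin Q_\sigma$, hence $x\notin R_{f_x\restriction(|\sigma|+1)}$, so the unique $e$ is $|\sigma|$. Let $L_\sigma$ be the set of $x$ assigned to $\sigma$; these sets are pairwise disjoint and $\emptyset'$-decidable.

Two small examples for level $0$, where $P_\emptyset$ is the set of even and $Q_\emptyset$ the set of odd numbers. If $W_0$ is the set of multiples of $3$, enumerated in increasing order, then $Q_\emptyset\cap W_0=\{3,9,15,\dots\}$ is listed by $r_{1}(i)=6i+3$, so $f(0)=1$ and $f_x(0)=1$ for all $x$. Even numbers are assigned to $\emptyset$, and $1,5,7,11,\dots$ are dropped. If $W_0=\{1,3\}$, enumerated in this order, then $r_1$ has domain $\{0,1\}$, so $f_0(0)=f_1(0)=1$ and $f_x(0)=0=f(0)$ for $x\ge2$.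

## One map, and the proof of Theorem A

Define $\mu(x)$ by recursion on $x$. If $x$ is dropped, $\mu(x)=\nu(0)$. If $x$ is assigned to $\sigma$ and $|\sigma|=e$, then $\mu(x)$ is given by the coding rule with data $(p_\sigma,\varphi_e,\nu,L_\sigma)$. Since $\emptyset'\le_TO$ finds out which case applies, $\mu$ is a presented map.

**Step 1: one node of the true path.** We check that the coding lemma applies. Let $\sigma=f\restriction e$. Then $p_\sigma$ is total with range $P_\sigma$. By (4) and (5), almost all $x\in P_\sigma$ are in $L_\sigma$. Condition (2) holds with $\lambda=\nu$, $\psi=\varphi_e$, $t=\varphi_e$. So Lemma 2 gives $\mu\le\nu$ on $P_\sigma$, and, if $\varphi_e$ is total, some $y$ with $\mu(y)\ne\nu(\varphi_e(y))$.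

**Step 2: everything removed along the true path reduces to $\nu$.** This is the statement that condition 2 of Lemma 1 needs.

**Lemma 3.** For every $e$, $\mu\le\nu$ on the computable set $\mathbb N\setminus R_{f\restriction e}$.

*Proof.* Induction on $e$. For $e=0$ the set is empty. For the step let $\sigma=f\restriction e$; then
$$\mathbb N\setminus R_{f\restriction(e+1)}=(\mathbb N\setminus R_\sigma)\cup P_\sigma\cup(Q_\sigma\setminus R_{f\restriction(e+1)}),$$
a union of three computable sets. On the first, $\mu\le\nu$ by induction; on the second, by Step 1. A sufficiently large $x$ in the third has $f_x\restriction(e+1)=f\restriction(e+1)$ by (4), so $x\in R_{f_x\restriction e}\setminus R_{f_x\restriction(e+1)}$. As $x\notin P_\sigma$, it is dropped, and $\mu(x)=\nu(0)$. Patching handles the rest. $\square$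

**Step 3: the criterion applies.** We verify the hypotheses of Lemma 1. Condition 1, $\mu\not\le\nu$, holds since by Step 1 no total $\varphi_e$ satisfies $\mu=\nu\circ\varphi_e$. For condition 2, let $W=W_e$ and $R=R_{f\restriction(e+1)}$, a computable set. By Lemma 3, $\mu\le\nu$ on $\mathbb N\setminus R$. If $f(e)=1$, then $R=R_{(f\restriction e)1}\subseteq W_e$. If $f(e)=0$, then $R=Q_{f\restriction e}$ and $R\cap W_e=Q_{f\restriction e}\cap W_e$ is finite. By Lemma 1, $\nu\oplus\mu$ is a minimal cover of $\nu$. This proves Theorem A. $\blacksquare$

## Infinitely many maps: keeping predictions away from the surviving set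

For Theorem B we need maps $\mu_1,\mu_2,\dots$ as in Theorem A which in addition satisfy $\mu_k\not\le\nu\oplus\mu_l$ for $l<k$. Put $\mu_0(x)=\nu(0)$ for all $x$, and $\lambda_l=\nu\oplus\mu_l$. Let $e\mapsto(k_e,l_e,d_e)$ computably enumerate all triples $(k,l,d)$ with $0\le l<k$. Requirement $e$ reads: if $\varphi_{d_e}$ is total, then $\mu_{k_e}\ne\lambda_{l_e}\circ\varphi_{d_e}$.

The obvious plan is to run the coding rule with $\lambda=\lambda_l$ and $\psi=\varphi_d$. The proof of Lemma 2 goes through up to (3), which now says $\alpha(z)=\lambda_l(\varphi_d(p(\langle z,x_0\rangle)))$. This shows only $\alpha\le\nu\oplus\mu_l$, and only $\alpha\not\le\nu$ is given. What is missing is (2): on $P$, $\lambda_l\circ\varphi_d\le\nu$. The trouble comes from $x\in P$ with $\varphi_d(x)=2w+1$, where $\lambda_l(\varphi_d(x))=\mu_l(w)$ and $\mu_l$ as a whole does not reduce to $\nu$.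

But $\mu_l$ will reduce to $\nu$ off every set $R_\rho$ on the true path. So it is enough that the numbers $w$ avoid the set that survives. To arrange this, split $R_\sigma$ into three parts $P_\sigma$, $Q^1_\sigma$, $Q^0_\sigma$. Either infinitely many $x\in P_\sigma$ have predictions that avoid $Q^1_\sigma$; then we thin $P_\sigma$ to such $x$ and let $Q^1_\sigma$ survive. Or almost all predictions land in $Q^1_\sigma$; then we let $Q^0_\sigma$ survive. This is one more guess on the tree, made on the even levels; the odd levels treat $W_e$.

**Definition (the tree for Theorem B).** Let $r_\emptyset=\mathrm{id}$, and $R_\sigma=\operatorname{rng}r_\sigma$ throughout. For $|\sigma|=2e$ and $d=d_e$ put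
$$P_\sigma=\{r_\sigma(3i)\}_i,\qquad Q^1_\sigma=\{r_\sigma(3i+1)\}_i,\qquad Q^0_\sigma=\{r_\sigma(3i+2)\}_i.$$
Let $T_\sigma$ be the c.e. set of those $x\in P_\sigma$ with $\varphi_d(x)\downarrow=u$ such that either $u$ is even, or $u=2w+1$ and for some $m$ the values $r_\sigma(0),\dots,r_\sigma(m)$ are defined, $r_\sigma(m)\ge w$, and $w\notin\{r_\sigma(3i+1):3i+1\le m\}$. Put
$$r_{\sigma1}(i)=r_\sigma(3i+1),\quad p_{\sigma1}=\text{greedy listing of }T_\sigma;\qquad r_{\sigma0}(i)=r_\sigma(3i+2),\quad p_{\sigma0}(i)=r_\sigma(3i).$$
For $|\tau|=2e+1$ put $P_\tau=\operatorname{rng}p_\tau$, $r_{\tau1}=$ greedy listing of $R_\tau\cap W_e$, and $r_{\tau0}=r_\tau$.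

If $r_\sigma$ is total, the last clause in the definition of $T_\sigma$ says just $w\notin Q^1_\sigma$. Indeed, if $r_\sigma(m)\ge w$ and $w=r_\sigma(3i+1)$, then $3i+1\le m$ since $r_\sigma$ is strictly increasing; and if $w\notin Q^1_\sigma$, any $m$ with $r_\sigma(m)\ge w$ serves. The clause is written with $m$ so that $T_\sigma$ is c.e. uniformly in $\sigma$ even when $r_\sigma$ is partial.

All $r_\sigma$ and $p_\tau$ are uniformly partial computable and strictly increasing with domain an initial segment. The sets $R$ are nested along the tree. For $|\tau|=2e+1$ and $\sigma=\tau\restriction2e$ we have $P_\tau\subseteq P_\sigma\subseteq R_\sigma$, and $R_\tau$ is $Q^1_\sigma$ or $Q^0_\sigma$, so $P_\tau\cap R_\tau=\emptyset$. From level $2e$ to level $2e+1$ the minimum of $R$ strictly increases, so $\min R_\sigma\ge e$ if $|\sigma|=2e$ and $R_\sigma\ne\emptyset$.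

*True path.* Let $f(2e)=1$ if and only if $T_{f\restriction2e}$ is infinite, and $f(2e+1)=1$ if and only if $R_{f\restriction(2e+1)}\cap W_e$ is infinite. By induction all $r_{f\restriction m}$ are total. Also $p_{f\restriction(2e+1)}$ is total: it is the greedy listing of an infinite set if $f(2e)=1$, and $i\mapsto r_{f\restriction2e}(3i)$ if $f(2e)=0$. So all the corresponding ranges are infinite computable sets.

*Approximation.* Let $f_x(2e)=1$ if and only if $p_{(f_x\restriction2e)1}(x)\downarrow$, and $f_x(2e+1)=1$ if and only if $r_{(f_x\restriction(2e+1))1}(x)\downarrow$. This is uniformly $\emptyset'$-computable, and $f_x\restriction m=f\restriction m$ for all large $x$. The induction is that of (4): once $f_x\restriction m=f\restriction m$, the next bit asks whether a certain greedy listing is defined at $x$, and this listing is total if $f(m)=1$ and has finite domain if $f(m)=0$.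

*Activity.* For each $x$ there is a unique $e$ with $x\in R_{f_x\restriction2e}\setminus R_{f_x\restriction(2e+2)}$, by nestedness and $\min R_{f_x\restriction2e}\ge e$ (when nonempty). Then $x$ is *active at* $\tau=f_x\restriction(2e+1)$ if $x\in P_\tau$, and *inactive* otherwise. For $|\tau|=2e+1$,
$$x\text{ is active at }\tau\iff f_x\restriction(2e+1)=\tau\text{ and }x\in P_\tau.\tag{6}$$
From right to left: $x\in P_\tau\subseteq R_{\tau\restriction2e}$, and $x\notin R_\tau\supseteq R_{f_x\restriction(2e+2)}$, so the unique number is $e$. Let $L_\tau$ be the set of $x$ active at $\tau$. As before all of this is $\emptyset'$-decidable, and each $x$ is active at no more than one $\tau$.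

*Values.* We define $\mu_k$ for $k\ge1$ by recursion on $k$, and for fixed $k$ by recursion on $x$. If $x$ is active at some $\tau$ with $|\tau|=2e+1$ and $k_e=k$, then $\mu_k(x)$ is given by the coding rule with data $(p_\tau,\varphi_{d_e},\lambda_{l_e},L_\tau)$. Otherwise $\mu_k(x)=\nu(0)$. Since $l_e<k$, the map $\lambda_{l_e}$ is already presented, so the rule makes sense, and each $\mu_k$ is a presented map.

## Verification of the requirements of Theorem B

**Lemma 4.** For all $e$: ($I_e$) $\mu_{l'}\le\nu$ on $\mathbb N\setminus R_{f\restriction2e}$ for every $l'\ge0$; and requirement $e$ holds.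

*Proof.* ($I_0$) is trivial, since $R_\emptyset=\mathbb N$. Assume ($I_e$); we prove ($I_{e+1}$) and requirement $e$. Let
$$\sigma=f\restriction2e,\quad\tau=f\restriction(2e+1),\quad\rho=f\restriction(2e+2),\quad(k,l,d)=(k_e,l_e,d_e),$$
and let $x_0$ be such that $f_x\restriction(2e+2)=\rho$ for all $x\ge x_0$.

**Step 1: all but one piece.** We show that only $\mu_k$, and only on $P_\tau$, needs work. Let $x\ge x_0$ be in $R_\sigma\setminus R_\rho$. Then $x$ is active at $\tau$ if $x\in P_\tau$, and inactive otherwise. So if $l'\ne k$ or $x\notin P_\tau$, then $\mu_{l'}(x)=\nu(0)$. Since $\mathbb N\setminus R_\rho=(\mathbb N\setminus R_\sigma)\cup(R_\sigma\setminus R_\rho)$, ($I_e$) and patching give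
$$\mu_{l'}\le\nu\ \text{ on }\ \mathbb N\setminus R_\rho\quad(l'\ne k),\qquad\mu_k\le\nu\ \text{ on }\ (\mathbb N\setminus R_\rho)\setminus P_\tau.\tag{7}$$
As $P_\tau$ is computable and disjoint from $R_\rho$, ($I_{e+1}$) will follow from $\mu_k\le\nu$ on $P_\tau$.

**Step 2: condition (2) for $\lambda_l\circ\varphi_d$.** Assume that $\varphi_d$ is defined on $P_\tau$; we show $\lambda_l\circ\varphi_d\le\nu$ on $P_\tau$. First, for almost all $x\in P_\tau$, the number $u=\varphi_d(x)$ is even, or $u=2w+1$ with $w\notin R_\tau$. If $f(2e)=1$, then $P_\tau\subseteq T_\sigma$ and $r_\sigma$ is total, so for odd $u$ we have $w\notin Q^1_\sigma=R_\tau$. If $f(2e)=0$, then $P_\tau=P_\sigma$ and $T_\sigma$ is finite. So almost all $x\in P_\tau$ are outside $T_\sigma$; as $\varphi_d(x)$ is defined, this means $u=2w+1$ with $w\in Q^1_\sigma$, and $Q^1_\sigma$ is disjoint from $Q^0_\sigma=R_\tau$.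

Next, $l\ne k$ and $\mathbb N\setminus R_\tau\subseteq\mathbb N\setminus R_\rho$, so (7) gives $\mu_l\le\nu$ on $\mathbb N\setminus R_\tau$, via some partial computable $p$. For almost all $x\in P_\tau$ we therefore have $\lambda_l(\varphi_d(x))=\nu(u/2)$ if $u$ is even, and $\lambda_l(\varphi_d(x))=\mu_l(w)=\nu(p(w))$ if $u=2w+1$. The finitely many exceptions are patched.

**Step 3: applying the coding lemma.** The data $(p_\tau,\varphi_d,\lambda_l,L_\tau)$ satisfy the hypotheses of Lemma 2: $p_\tau$ is total with range $P_\tau$; by (6) every $x\ge x_0$ in $P_\tau$ is in $L_\tau$; $\mu_k$ obeys the coding rule on $L_\tau$; and (2) is Step 2. So $\mu_k\le\nu$ on $P_\tau$, which gives ($I_{e+1}$); and if $\varphi_d$ is total, then $\mu_k(y)\ne\lambda_l(\varphi_d(y))$ for some $y$, which is requirement $e$. $\square$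

We record what the lemma gives. All requirements together say
$$\mu_k\not\le\nu\oplus\mu_l\qquad(0\le l<k).\tag{8}$$
In particular $\mu_k\not\le\nu$ for $k\ge1$. Let $W=W_e$ and $R=R_{f\restriction(2e+2)}$, a computable set. By ($I_{e+1}$), $\mu_k\le\nu$ on $\mathbb N\setminus R$. If $f(2e+1)=1$, then $R\subseteq W_e$; if $f(2e+1)=0$, then $R=R_{f\restriction(2e+1)}$ and $R\cap W_e$ is finite. So each $\mu_k$ with $k\ge1$ satisfies both hypotheses of Lemma 1, and its dichotomy (a) or (b) is available for every c.e. $W$.

## The Boolean interval above $\nu$

We prove the three items of Theorem B.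

**Step 1: item 1, incomparable minimal covers.** Each $\beta_{\{k\}}=\nu\oplus\mu_k$ is a minimal cover of $\nu$ by Lemma 1. Suppose $\beta_{\{i\}}\le\beta_{\{j\}}$ with $i\ne j$. Then $\nu<\beta_{\{i\}}\le\beta_{\{j\}}$, and since $\beta_{\{j\}}$ is a minimal cover, $\beta_{\{i\}}<\beta_{\{j\}}$ is impossible. So $\beta_{\{i\}}\equiv\beta_{\{j\}}$. With $k=\max(i,j)$ and $l=\min(i,j)$ this gives $\mu_k\le\beta_{\{k\}}\le\beta_{\{l\}}=\nu\oplus\mu_l$, contradicting (8).

Note that (8) speaks only about $l<k$; minimality supplied the other direction.

**Step 2: item 2, the order on the $\beta_D$.** If $D\subseteq D'$, then $\beta_D\le\beta_{D'}$ by sending each summand to its copy. Conversely suppose $\beta_D\le\beta_{D'}$ and $k\in D\setminus D'$. Then $\mu_k\le\beta_{D'}$ via some computable $h$. Partition $\mathbb N$ into the computable sets $V_\nu$ and $V_l$ ($l\in D'$), according to the summand into which $h(x)$ falls. If $\mu_k\le\nu$ held on each of these finitely many computable pieces, then $\mu_k\le\nu$, which is false. On $V_\nu$ it does hold, since there $h$ points to a $\nu$-index. So $\mu_k\not\le\nu$ on $V_l$ for some $l\in D'$.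 Apply Lemma 1 to $\mu_k$ and $W=V_l$: (a) fails, so (b) gives a computable $R\subseteq V_l$ and a computable $g$ with $\mu_k(x)=\nu(g(x))$ for $x\notin R$. For $x\in R$, $h(x)$ is the copy of some $w$ in the $\mu_l$-summand, and $\mu_k(x)=\mu_l(w)$. Hence $\mu_k\le\nu\oplus\mu_l$, so $\beta_{\{k\}}\le\beta_{\{l\}}$. Since $l\in D'$ and $k\notin D'$, we have $l\ne k$, contradicting item 1.

**Step 3: item 3, no other numberings in the interval.** Let $\gamma$ be a $\Sigma^0_n$-computable numbering of $\mathcal A$ with $\gamma=\beta_D\circ h$ and $\nu=\gamma\circ q$, where $h,q$ are computable. For $k\in D$ let $V_k$ be the c.e. set of those $w$ whose copy in the $\mu_k$-summand lies in $\operatorname{rng}h$. Put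
$$D'=\{k\in D:\mu_k\not\le\nu\text{ on }V_k\}.$$

First, $\gamma\le\beta_{D'}$. For each $k\in D\setminus D'$ fix a partial computable $p_k$ by which $\mu_k\le\nu$ on $V_k$. Given $m$, look at $h(m)$. If it is in the $\nu$-summand or in the $\mu_k$-summand for some $k\in D'$, send $m$ to the corresponding copy in $\beta_{D'}$. If it is the copy of $w$ in the $\mu_k$-summand with $k\in D\setminus D'$, then $w\in V_k$, so $\gamma(m)=\mu_k(w)=\nu(p_k(w))$, and we send $m$ to the copy of $p_k(w)$ in the $\nu$-summand.

Second, $\beta_{D'}\le\gamma$. We have $\nu\le\gamma$ via $q$, so it is enough to show $\mu_k\le\gamma$ for each of the finitely many $k\in D'$. Apply Lemma 1 to $\mu_k$ and $W=V_k$: (a) fails, so (b) gives a computable $R\subseteq V_k$ and a computable $g$ with $\mu_k=\nu\circ g$ outside $R$. Given $w\notin R$, $\mu_k(w)=\nu(g(w))=\gamma(q(g(w)))$. Given $w\in R\subseteq V_k$, search for an $m$ such that $h(m)$ is the copy of $w$ in the $\mu_k$-summand; then $\mu_k(w)=\gamma(m)$.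

So $\gamma\equiv\beta_{D'}$ with $D'\subseteq D$. This completes the proof of Theorem B. $\blacksquare$
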